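\title{Triangle-free graphs drawn with at most two crossings per edge}

\begin{abstract}
We prove that a triangle-free graph on $n\ge 3$ vertices that can be drawn in the plane with at most two crossings per edge has at most $3.5n-7.5$ edges. This confirms a conjectured bound of the form $3.5n-O(1)$. The bound also holds for simple drawings of graphs with triangles, provided that no triangle contains a crossed edge. The proof reads Euler's formula as a budget and checks it locally, on each path or cycle of successively crossing edges. Only one local configuration exhausts its budget, a drawing of $K_{3,3}$ with five crossings, and copies of it give bipartite graphs with $3.5n-11$ edges for $n=8m+10$.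
\end{abstract}

\section{Introduction}\label{sec:intro}

By Euler's formula, a planar graph on $n\ge3$ vertices has at most $3(n-2)$ edges, and at most $2(n-2)$ edges if it is triangle-free. A bound on the number of crossings per edge is a local measure of how far a drawing is from being planar, and it is natural to ask how fast the number of edges can grow when a few crossings per edge are allowed. This paper treats triangle-free graphs with at most two crossings per edge.

\subsection*{The problem}

All graphs are simple: they have no loops and no parallel edges. In a \emph{drawing} of a graph $G$ in the plane, the vertices are distinct points and the edges are Jordan arcs that join the corresponding pairs of points, subject to three conditions: (a) no edge passes through a vertex other than its endpoints; (b) no three edges cross at the same point; (c) any two edges have only finitely many interior points in common, and at these points they properly cross. A \emph{crossing} of two edges is a common interior point. Two edges may cross more than once, and each crossing is counted separately. A drawing is \emph{simple} if any two edges meet at most once, either at a common endpoint or at a crossing. In a simple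 drawing, two edges that cross have no common endpoint.

For $n\ge3$, let $\bar e_2(n)$ be the maximum number of edges of a triangle-free graph on $n$ vertices that has a drawing with at most two crossings per edge, and let $\bar e_2^*(n)$ be the same maximum over simple drawings. The following facts are known: $\bar e_2(n)=\bar e_2^*(n)$; $\bar e_2(n)\le 4(n-2)$ for $n\ge3$, and in fact $\bar e_2(n)\le(4-\frac1{10})n-O(1)$ \cite{ICL}; and $\bar e_2(n)\ge3.5n-16$ for infinitely many $n$, as witnessed by a bipartite graph on the vertex set of a $4\times n/4$ grid. Conjecture~5.6 of \cite{ICL} states that the lower bound has the right slope: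
\[
\bar e_2(n)\le 3.5n-O(1),
\]
that is, there is an absolute constant $c$, of either sign, such that $\bar e_2(n)\le3.5n-c$ for all $n\ge3$.

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $G$ be a graph on $n\ge3$ vertices with a simple drawing in which every edge has at most two crossings and no crossed edge lies in a triangle of $G$. Then $|E(G)|\le\frac72(n-2)$.
\end{theorem}

A triangle-free graph satisfies the last hypothesis, so $\bar e_2^*(n)\le3.5n-7$. Since $\bar e_2(n)=\bar e_2^*(n)$, the conjecture follows.

\begin{corollary}\label{cor:conj}
For all $n\ge3$ we have $\bar e_2(n)\le 3.5n-7$.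
\end{corollary}

The bound of Theorem~\ref{thm:main} is never attained.

\begin{theorem}\label{thm:strict}
Under the hypotheses of Theorem~\ref{thm:main}, $2|E(G)|\le 7n-15$. Hence $\bar e_2(n)\le3.5n-7.5$ for all $n\ge3$, and $\bar e_2(n)\le 3.5n-8$ for even $n$.
\end{theorem}

\begin{theorem}\label{thm:lower}
For every $m\ge1$ and $n=8m+10$ there is a bipartite graph showing that $\bar e_2(n)\ge3.5n-11$. Hence $\bar e_2(n)\ge3.5n-35.5$ for all $n\ge18$.
\end{theorem}

The exact additive constant is not determined here.

\subsection*{Why $7/2$?}

Suppose that the sphere is divided into $h$ cells, each a $q$-gon, whose corners are the $n$ vertices. Euler's formula gives $n-qh/2+h=2$, so $n-2=(q-2)h/2$. Draw $d$ diagonals of each cell as edges, and let $s$ sides of each cell be edges as well. A side is shared by two cells, so the number of edges is $E=(d+s/2)h$, and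
\[
\frac{E}{n-2}=\frac{2d+s}{q-2}.
\]
We ignore for the moment whether the cells fit together without creating parallel edges or triangles, and compare some triangle-free cells with at most two crossings per diagonal.
\begin{center}
\begin{tabular}{lcccc}
cell & $q$ & $d$ & $s$ & $E/(n-2)$\\ \hline
empty quadrilateral & $4$ & $0$ & $4$ & $2$\\
quadrilateral with both diagonals & $4$ & $2$ & $2$ & $3$\\
hexagon with three long diagonals & $6$ & $3$ & $6$ & $3$\\
pentagon with all diagonals & $5$ & $5$ & $0$ & $10/3$\\
hexagon of Figure~\ref{fig:tile} & $6$ & $5$ & $4$ & $7/2$
\end{tabular}
\end{center}
In the second row, two adjacent sides would form a triangle with a diagonal. In the fourth row, any side would form a triangle with two diagonals. The third and the last row are both drawings of $K_{3,3}$. The last one is better because it moves two of the nine edges from the boundary, where they are shared with a neighboring cell, to the interior, where they are not. Theorem~\ref{thm:main} says that no drawing beats the last row. Theorem~\ref{thm:strict} says that these hexagons never fit together perfectly, and Theorem~\ref{thm:lower} says that they do so up to four edges.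

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.8]
\coordinate (v1) at (-1,0); \coordinate (v2) at (-0.5,0.866);
\coordinate (v3) at (0.5,0.866); \coordinate (v4) at (1,0);
\coordinate (y) at (0.5,-0.866); \coordinate (z) at (-0.5,-0.866);
\fill[black!15] (v1)--(-0.5,0)--(-0.5,0.289)--cycle (v2)--(-0.5,0.289)--(0,0.577)--cycle
  (v3)--(0,0.577)--(0.5,0.289)--cycle (v4)--(0.5,0.289)--(0.5,0)--cycle;
\draw (z)--(v2) (v1)--(v3) (v2)--(v4) (v3)--(y) (v4)--(v1);
\draw[very thick] (v2)--(v3) (v4)--(y)--(z)--(v1);
\draw[dashed] (v1)--(v2) (v3)--(v4);
\foreach \p in {v1,v2,y} \filldraw (\p) circle (0.035);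
\foreach \p in {v3,v4,z} \filldraw[fill=white] (\p) circle (0.035);
\node[left] at (v1) {$v_1$}; \node[above left] at (v2) {$v_2$}; \node[above right] at (v3) {$v_3$};
\node[right] at (v4) {$v_4$}; \node[below right] at (y) {$y$}; \node[below left] at (z) {$z$};
\foreach \a/\b/\c in {-0.42/-0.6/e_1,-0.2/0.35/e_2,0.2/0.35/e_3,0.42/-0.6/e_4,0/0.07/e_5,
  -0.64/0.4/S_1,0/0.76/S_2,0.64/0.4/S_3,0.66/-0.25/S_4,-0.66/-0.25/S_5,
  -0.63/0.09/B_1,-0.34/0.58/B_2,0.34/0.58/B_3,0.63/0.09/B_4,0/-0.4/B_5}
  \node at (\a,\b) {\small$\c$};
\end{tikzpicture}
\caption{The tile: $K_{3,3}$ with color classes $\{v_1,v_2,y\}$ and $\{v_3,v_4,z\}$, drawn in a hexagon. Each of the five diagonals $e_1,\dots,e_5$ crosses two others, and the four thick sides are uncrossed edges. The two dashed sides are not edges. The labels $S_i$, $B_i$ name the parts of the face boundaries that run along the diagonals from vertex to vertex; the four shaded faces have a single vertex on their boundary.}\label{fig:tile}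
\end{figure}

Sections~\ref{sec:red}--\ref{sec:cycles} prove Theorem~\ref{thm:main}: Section~\ref{sec:budget} reduces it to a local inequality, Lemma~\ref{lem:key}, which is then verified for paths and for cycles of crossing edges. Section~\ref{sec:equality} proves Theorem~\ref{thm:strict}, and Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}.

\section{Simple drawings and connected graphs}\label{sec:red}

The passage from Theorem~\ref{thm:main} to Corollary~\ref{cor:conj} uses the known equality $\bar e_2(n)=\bar e_2^*(n)$. We include a short argument for it.

\begin{lemma}\label{lem:simple}
A graph that has a drawing with at most two crossings per edge has a simple drawing with at most two crossings per edge. In particular, $\bar e_2(n)=\bar e_2^*(n)$.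
\end{lemma}

\begin{proof}
Among the drawings with at most two crossings per edge, take one with the fewest crossings, and suppose that it is not simple. Then two edges cross twice, or two edges with a common endpoint cross.

Suppose first that $e$ and $f$ cross at $p$ and $q$. They have no other crossings. Exchange the arcs of $e$ and $f$ between $p$ and $q$. At $p$ the four rays belong alternately to $e$ and to $f$, so each new edge uses two consecutive rays; the new edges touch at $p$ and can be pulled apart there, and likewise at $q$. Two crossings disappear and none appears.

Suppose now that no two edges cross twice, and that $e$ and $f$ share the endpoint $a$ and cross at $p$. Let $\alpha\subset e$ and $\beta\subset f$ be the arcs from $a$ to $p$. Each has at most one crossing in its interior, with an edge other than $e$ and $f$. If $\alpha$ has none, replace $\beta$ by an arc that runs alongside $\alpha$, on the side on which the rest of $f$ leaves $p$, and that joins the rest of $f$ near $p$ without crossing $e$. The crossing $p$ disappears and none appears. The case where $\beta$ has none is symmetric. If both have one, exchange $\alpha$ and $\beta$ and pull the new edges apart at $p$. Each new edge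 has one crossing, and every other edge keeps its crossing points. In all cases we obtain a drawing with at most two crossings per edge and fewer crossings, a contradiction.
\end{proof}

Our use of Euler's formula needs a connected graph. Disconnected graphs satisfy a better bound.

\begin{lemma}\label{lem:conn}
Suppose that Theorem~\ref{thm:main} holds for connected graphs. Then every disconnected graph $G$ that satisfies its hypotheses has at most $3.5n-9.5$ edges.
\end{lemma}

\begin{proof}
Let the components have $n_1,\dots,n_c$ vertices, $c\ge2$. The hypotheses on the drawing pass to each component. A component has at most $3.5n_i-7$ edges if $n_i\ge3$, exactly $1=3.5n_i-6$ edge if $n_i=2$, and $0=3.5n_i-3.5$ edges if $n_i=1$. If all $n_i$ equal $1$, then $|E(G)|=0\le3.5n-10.5$ because $n\ge3$. Otherwise one component has at most $3.5n_i-6$ edges and each of the others at most $3.5n_j-3.5$, so $|E(G)|\le3.5n-6-3.5$.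
\end{proof}

Thus it suffices to prove Theorems~\ref{thm:main} and~\ref{thm:strict} for connected graphs. \emph{Until the end of Section~\ref{sec:equality}, $G$ is a connected graph on $n\ge3$ vertices with a fixed drawing as in Theorem~\ref{thm:main}.}

\section{Euler's formula as a budget}\label{sec:budget}

\subsection*{The planarization}

Let $E$ and $X$ be the numbers of edges and crossings. Turning each crossing into a node of degree $4$ gives the \emph{planarization}, a connected plane graph. The word \emph{vertex} is reserved for vertices of $G$, and the edges of the planarization are called \emph{segments}. There are $n+X$ nodes and $E+2X$ segments, since a crossing subdivides two edges. If $F$ is the number of faces, Euler's formula gives $n-2=E+X-F$, and therefore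
\begin{equation}\label{eq:euler}
14(n-2)-4E=10E+14X-14F .
\end{equation}
Theorem~\ref{thm:main} is the inequality $14F\le10E+14X$. We read it as a budget: every edge owns $10$ units, every crossing owns $14$ units, and every face must receive $14$ units.

We recall how faces of a connected plane graph are bounded. The segments at a node, viewed as \emph{rays} leaving it, have a cyclic order, and a pair of cyclically consecutive rays is a \emph{corner}. Each face has a single closed boundary walk, which we orient so that the face is on the left; a walk that arrives at a node along a ray leaves along the next ray in clockwise order. Taken together, the walks traverse every segment exactly once in each direction and pass every corner exactly once. The two traversals of a segment are its two \emph{sides}. At a crossing each ray lies in two corners, and the two sides of the segment use different ones.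

An uncrossed edge has an obvious way to spend its $10$ units: $5$ to each side. Crossed edges and crossings must pool their units, so we group them.

\subsection*{Clusters}

Consider the graph whose nodes are the edges of $G$, two being adjacent if they cross. Since the drawing is simple, the adjacencies correspond bijectively to the crossings; since every edge has at most two crossings, the maximum degree is at most $2$. A connected component with at least one crossing is called a \emph{cluster}. A cluster $K$ is either a \emph{path} $e_1,\dots,e_L$ with $L\ge2$ and $X_K=L-1$ crossings, or a \emph{cycle} $e_1,\dots,e_L$ with $L\ge3$, indices modulo $L$, and $X_K=L$ crossings. In both cases $p_i$ denotes the crossing of $e_i$ and $e_{i+1}$.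

A crossed edge has two end segments, its \emph{tails}, each joining a vertex to a crossing. If $e_i$ has two crossings, it also has a \emph{middle segment} $m_i$ from $p_{i-1}$ to $p_i$. In that case we write $e_i=a_ib_i$, where the tail $\alpha_i$ joins $a_i$ to $p_{i-1}$ and the tail $\beta_i$ joins $p_i$ to $b_i$. The end edges $e_1,e_L$ of a path also have tails $\alpha_1,\beta_1$ and $\alpha_L,\beta_L$, ending at $a_1,b_1$ and $a_L,b_L$; which tail gets which name will be chosen as convenient.

\subsection*{Portions}

For a face $f$, let $k(f)$ be the number of occurrences of vertices on its boundary walk. If $k(f)\ge1$, these occurrences cut the walk into $k(f)$ \emph{portions}, each leading from a vertex to a vertex with only crossings in between. A portion without crossings is a side of an uncrossed edge, and we call it an \emph{edge side}. A portion with crossings is a \emph{bend}. Consecutive segments of a bend lie on edges that cross, so a bend belongs to a single cluster. A bend starts with a tail traversed away from its vertex, and each tail is traversed exactly once in that direction. Hence a cluster with $L$ edges has exactly $2L$ bends. If $k(f)=0$, the face is \emph{vertex-free}, and its walk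 consists of middle segments of a single cluster.

A face with many portions collects from many sources. The difficulty lies in the faces with $k(f)\le2$.
\begin{itemize}
\item If $k(f)=1$, the portion begins and ends at the same vertex. It is a bend, since $G$ has no loops. Such a bend is a \emph{monogon}.
\item If $k(f)=2$, at least one portion is a bend. Indeed, sides of two different uncrossed edges would make these edges parallel, and if the two sides of one edge formed a whole boundary walk, both ends would have degree $1$ and $G$ would be $K_2$. If $k(f)=2$ and one portion is an edge side, the other portion is a \emph{capped} bend, and the uncrossed edge is its \emph{cap}. The cap joins the two ends of the bend; in particular, they are distinct.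
\end{itemize}
For a cluster $K$, let $t$, $r$, and $\varepsilon$ be the numbers of its monogons, of its capped bends, and of the vertex-free faces bounded by it.

\subsection*{Charges}

Give $5$ units to every edge side and $7$ units to every bend, so that two bends pay for a face. Add $7$ units to every monogon and $2$ units to every capped bend. Let $c(f)$ be the sum of the charges of the portions of $f$ if $k(f)\ge1$, and let $c(f)=14$ if $k(f)=0$. Then
\begin{equation}\label{eq:faces}
c(f)=14\ \text{ if } k(f)\le2,\qquad c(f)\ge15\ \text{ if } k(f)\ge3,
\end{equation}
because $c(f)=7+7$ for $k(f)=1$, $c(f)=7+7$ or $c(f)=5+(7+2)$ for $k(f)=2$, and every portion carries at least $5$. A cluster owns $10L+14X_K$ units and is asked to pay $7\cdot2L+7t+2r+14\varepsilon$. Its \emph{slack} is the difference,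
\[
\sigma(K)=14X_K-4L-14\varepsilon-7t-2r=
\begin{cases}
10L-14-14\varepsilon-(7t+2r)&\text{if $K$ is a path,}\\
10L-14\varepsilon-(7t+2r)&\text{if $K$ is a cycle.}
\end{cases}
\]
If $U$ is the number of uncrossed edges, then $10E+14X=10U+\sum_K(10L+14X_K)$, while the total charge is $\sum_fc(f)=10U+\sum_K(14L+7t+2r+14\varepsilon)$. Subtracting and using \eqref{eq:euler}, we obtain the identity
\begin{equation}\label{eq:identity}
14(n-2)-4E=\sum_f\bigl(c(f)-14\bigr)+\sum_K\sigma(K).
\end{equation}
The first sum is nonnegative by \eqref{eq:faces}. Everything now depends on the following local statement.

\begin{lemma}\label{lem:key}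
Every cluster $K$ has $\sigma(K)\ge0$. If $\sigma(K)=0$, then $K$ is a cycle with $L=5$, $\varepsilon=1$, and $t=r=4$.
\end{lemma}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Lemma~\ref{lem:key}]
For connected $G$, both sums in \eqref{eq:identity} are nonnegative, so $4E\le14(n-2)$. Lemma~\ref{lem:conn} covers disconnected graphs.
\end{proof}

\subsection*{The smallest cluster}

Monogons and capped bends are expensive, and both have a cost in the graph: a monogon identifies two ends of crossed edges, and a capped bend supplies an edge between two such ends. Too many of them force a parallel pair or a triangle. We use the triangle hypothesis in the following form.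
\begin{itemize}
\item[(T)] \emph{$G$ has no edges $xy$, $yw$, $wx$ one of which is crossed.}
\end{itemize}
The vertices $x,y,w$ are automatically distinct here, since $G$ has no loops.

The idea is visible for a path with $L=2$, where $K$ consists of two edges $ac$ and $bd$ crossing once. The cluster owns $10\cdot2+14=34$ units. There are no middle segments, so $\varepsilon=0$. The four bends each consist of two tails, and they join the pairs $ab$, $bc$, $cd$, $da$. They cost $28$ units, which leaves $6$. The ends of each bend are distinct because crossing edges share no endpoint, so $t=0$. If the bends $ab$ and $bc$ were both capped, their caps and the crossed edge $ac$ would violate (T), and the same holds for any two cyclically consecutive bends. Hence $r\le2$ and $\sigma(K)\ge6-4=2$. Without (T) all four bends can be capped, as in a square with both diagonals, and then $\sigma(K)=6-8<0$.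

At the other extreme is the cluster of Figure~\ref{fig:tile}. It is a cycle with $L=5$. The inner pentagon is vertex-free, $B_1,\dots,B_4$ are monogons, and $S_2,S_4,B_5,S_5$ are capped, so $\sigma(K)=50-14-28-8=0$.

\section{Short and long bends}\label{sec:bends}

To count monogons and capped bends in larger clusters we must know which tails a bend connects. This is decided by the corners at the crossings. At a crossing, opposite rays belong to the same edge, so every corner is formed by rays of the two different edges. A \emph{tail corner} is formed by two tails and a \emph{middle corner} by two middle segments.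

A bend is \emph{short} if it consists of two tails, and \emph{long} otherwise; a long bend contains a middle segment. Short bends correspond bijectively to tail corners. The two tails of a short bend lie on crossing edges, which share no endpoint, so the ends of a short bend are distinct. Hence
\begin{equation}\label{eq:monolong}
\text{every monogon is a long bend.}
\end{equation}
Let $r_s$ be the number of capped short bends of a cluster, and let $\ell$ be the number of its long bends. A monogon is not capped, so $t\le\ell$ and $r\le r_s+(\ell-t)$, which gives
\begin{equation}\label{eq:basic}
7t+2r\le5t+2\ell+2r_s .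
\end{equation}

Call a crossing $p_i$ \emph{inner} if both $e_i$ and $e_{i+1}$ have two crossings. All crossings of a cycle are inner, and so are the crossings $p_2,\dots,p_{L-2}$ of a path. Since opposite rays belong to the same edge, the cyclic order of the rays at an inner crossing $p_i$ is, up to orientation,
\begin{equation}\label{eq:order}
m_i,\quad m_{i+1},\quad\beta_i,\quad\alpha_{i+1}.
\end{equation}
So $p_i$ has exactly one middle corner and exactly one tail corner. The short bend at the tail corner is $S_i=(\beta_i,\alpha_{i+1})$, and it joins $b_i$ and $a_{i+1}$. Moreover, at $p_i$ one side of $m_i$ continues along $m_{i+1}$ and the other along $\alpha_{i+1}$; one side of $m_{i+1}$ continues along $m_i$ and the other along $\beta_i$. This rule determines all long bends. We list a bend by its segments, up to reversal.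

\begin{lemma}\label{lem:eps}
A path has $\varepsilon=0$. A cycle has $\varepsilon\le1$, and if $\varepsilon=1$, the walk of the vertex-free face passes all $L$ middle corners and uses exactly one side of each $m_i$.
\end{lemma}

\begin{proof}
The walk of a vertex-free face passes only middle corners, and it contains some $m_i$. Read it in the direction in which it traverses $m_i$ from $p_{i-1}$ to $p_i$. The corner at $p_i$ is a middle corner, so the next segment is $m_{i+1}$, traversed from $p_i$ to $p_{i+1}$, and so on. In a path the walk would reach $p_{L-1}$, which has no middle corner because $e_L$ has no middle segment. In a cycle the walk passes all $L$ middle corners. Each corner is passed only once by all walks together, so there is at most one such face, and its walk goes around the cycle once.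
\end{proof}

\section{Paths}\label{sec:paths}

We show that $\sigma(K)>0$ for every path $K$. By Lemma~\ref{lem:eps} this means $7t+2r<10L-14$. The case $L=2$ was settled in Section~\ref{sec:budget}, so let $L\ge3$.

At $p_1$ the rays are, in cyclic order, $\alpha_1,\alpha_2,\beta_1,m_2$. There are two short bends, joining $a_1$ to $a_2$ and $b_1$ to $a_2$. They are not both capped, since their caps and $e_1=a_1b_1$ would violate (T). The two sides of $m_2$ continue along the two different tails of $e_1$. By symmetry, $p_{L-1}$ has two short bends, at most one of them capped, and the two sides of $m_{L-1}$ continue along the two different tails of $e_L$. Each of the $L-3$ inner crossings has one short bend. So there are $L+1$ short bends, $r_s\le L-1$, and $\ell=2L-(L+1)=L-1$. By \eqref{eq:basic},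
\[
7t+2r\le5t+4(L-1).
\]
If $t\le L-2$, the right side is at most $9L-14<10L-14$. It remains to consider $t=L-1$, when all long bends are monogons, $r=r_s$, and $7t+2r\le9L-9$. This is less than $10L-14$ for $L\ge6$. For $L=3,4,5$ we trace the long bends; each monogon identifies two ends.

\medskip\noindent\emph{$L=3$.} The long bends run along the two sides of $m_2$. Name the tails so that they are $(\alpha_1,m_2,\alpha_3)$ and $(\beta_1,m_2,\beta_3)$. If both are monogons, then $a_1=a_3$ and $b_1=b_3$, so $e_1$ and $e_3$ are parallel. This case does not occur.

\medskip\noindent\emph{$L=4$.} By \eqref{eq:order} at $p_2$, and with a suitable naming of the tails of $e_1$ and $e_4$, the long bends are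
\[
(\alpha_1,m_2,m_3,\beta_4),\qquad(\beta_1,m_2,\alpha_3),\qquad(\beta_2,m_3,\alpha_4).
\]
They are monogons, so $a_1=b_4$, $b_1=a_3$, and $b_2=a_4$. The short bend $S_2$ joins $b_2=a_4$ and $a_3=b_1$. A cap $a_4b_1$ would violate (T) together with $e_1=b_1a_1$ and $e_4=a_1a_4$. So $S_2$ is not capped, $r\le1+0+1$, and $7t+2r\le21+4=25<26$.

\medskip\noindent\emph{$L=5$.} The segment $m_3$ has a middle corner at each end. Suppose first that both lie on the same side of $m_3$. With a suitable naming of the tails of $e_1$ and $e_5$, the long bends are
\[
(\alpha_1,m_2,m_3,m_4,\beta_5),\qquad(\beta_1,m_2,\alpha_3),\qquad(\beta_2,m_3,\alpha_4),\qquad(\beta_3,m_4,\alpha_5).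
\]
They are monogons, so $a_1=b_5$, $b_1=a_3$, and $b_3=a_5$. Then $e_1=a_1a_3$, $e_3=a_3a_5$, and $e_5=a_5a_1$ violate (T). Suppose now that the middle corners lie on opposite sides of $m_3$. The long bends are
\[
(\alpha_1,m_2,m_3,\alpha_4),\qquad(\beta_1,m_2,\alpha_3),\qquad(\beta_2,m_3,m_4,\beta_5),\qquad(\beta_3,m_4,\alpha_5).
\]
The last two give $b_2=b_5$ and $b_3=a_5$, so $e_3=a_3a_5$ and $e_5=a_5b_2$. The short bend $S_2$ joins $b_2$ and $a_3$, so by (T) it is not capped. Hence $r\le1+0+1+1$ and $7t+2r\le28+6=34<36$.

\medskip
This proves Lemma~\ref{lem:key} for paths, with strict inequality.

\section{Cycles}\label{sec:cycles}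

Let $K$ be a cycle. All crossings are inner, so there are $L$ short bends $S_1,\dots,S_L$ and $\ell=L$ long bends. If $\varepsilon=0$, then \eqref{eq:basic} with $t\le L$ and $r_s\le L$ gives $7t+2r\le9L<10L$, so $\sigma(K)>0$.

Let $\varepsilon=1$. The cluster now pays $14$ units for the vertex-free face, and we must show $7t+2r\le10L-14$. In return, the long bends are completely determined. By Lemma~\ref{lem:eps}, one side of $m_i$ lies on the vertex-free face and uses the middle corners at $p_{i-1}$ and $p_i$. The other side uses the other corners, so by \eqref{eq:order} it lies in the bend
\[
B_i=(\beta_{i-1},m_i,\alpha_{i+1}),\qquad\text{which joins } b_{i-1}\text{ and }a_{i+1}.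
\]
The bends $B_1,\dots,B_L$ are the $L$ long bends. The bound $9L$ is too weak for small $L$, and it is improved by the following trade-off between monogons and caps.
\begin{equation}\label{eq:tradeoff}
\text{If $B_i$ is a monogon, then $S_{i-1}$ and $S_i$ are not both capped.}
\end{equation}
Indeed, let $v=b_{i-1}=a_{i+1}$. Then $S_{i-1}$ joins $v$ and $a_i$, and $S_i$ joins $b_i$ and $v$, so two caps would violate (T) together with $e_i=a_ib_i$.

Sum over $i$ the number of capped members of $\{S_{i-1},S_i\}$. Each capped short bend is counted twice, so by \eqref{eq:tradeoff}
\begin{equation}\label{eq:rs}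
2r_s\le t+2(L-t)=2L-t .
\end{equation}
With \eqref{eq:basic} this gives $7t+2r\le4L+4t$, that is,
\begin{equation}\label{eq:cyc}
\sigma(K)\ge 6L-14-4t .
\end{equation}
We go through the values of $L$.

\medskip\noindent\emph{$L=3$.} The ends of $B_i$ lie on $e_{i-1}$ and $e_{i+1}$, which cross and hence share no endpoint. So $t=0$ and $\sigma(K)\ge4$.

\medskip\noindent\emph{$L=4$.} If $B_i$ and $B_{i+2}$ are both monogons, then $b_{i-1}=a_{i+1}$ and $b_{i+1}=a_{i+3}=a_{i-1}$, so $e_{i-1}$ and $e_{i+1}$ are parallel. Hence at most one of $B_1,B_3$ and at most one of $B_2,B_4$ is a monogon, $t\le2$, and $\sigma(K)\ge24-14-8=2$.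

\medskip\noindent\emph{$L\ge5$ and $t\le L-1$.} By \eqref{eq:cyc}, $\sigma(K)\ge2L-10\ge0$. Equality requires $L=5$ and $t=4$, and then $7t+2r=36$ gives $r=4$.

\medskip\noindent\emph{$L\ge5$ and $t=L$.} All long bends are monogons, so $r=r_s$, and $a_{i}=b_{i-2}$, that is, $e_i=b_{i-2}b_i$ for all $i$.
\begin{itemize}
\item $L=5$. The bend $S_i$ joins $b_i$ and $a_{i+1}=b_{i-1}$. Both are adjacent to $b_{i+2}=b_{i-3}$, through the crossed edges $e_{i+2}=b_ib_{i+2}$ and $e_{i-1}=b_{i-3}b_{i-1}$. By (T) no $S_i$ is capped, so $r=0$ and $\sigma(K)=36-35=1$. This is the pentagon with all diagonals from Section~\ref{sec:intro}.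
\item $L=6$. The edges $e_2=b_6b_2$, $e_4=b_2b_4$, $e_6=b_4b_6$ violate (T), so this case does not occur.
\item $L=7$. By \eqref{eq:rs}, $2r_s\le7$, so $r\le3$ and $\sigma(K)\ge56-49-6=1$.
\item $L\ge8$. By \eqref{eq:cyc}, $\sigma(K)\ge2L-14>0$.
\end{itemize}
This completes the proof of Lemma~\ref{lem:key}, and with it of Theorem~\ref{thm:main} and Corollary~\ref{cor:conj}.

\begin{remark}[The role of the hypotheses]\label{rem:hyp}
The bound of two crossings per edge makes every cluster a path or a cycle. Simplicity of the drawing gives $L\ge3$ for cycles and \eqref{eq:monolong}, and it settles the cycle with $L=3$. The absence of parallel edges excludes faces bounded by two edge sides, and it bounds $t$ for the path with $L=3$ and the cycle with $L=4$. Triangles of uncrossed edges are harmless because a face bounded by three edge sides receives $15>14$ units; the triangle itself, with $n=3$, attains the bound $2E\le7n-15$ of Theorem~\ref{thm:strict}. Condition (T) cannot be dropped. Add all five diagonals to each face of the dodecahedron; no parallel edges arise, since two faces share at most an edge. The result is a simple drawing with at most two crossings per edge, $20$ vertices, and $30+60=90>63$ edges. Each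 of its clusters has $t=r=5$ and $\sigma=36-45=-9$.
\end{remark}

\section{Equality never holds}\label{sec:equality}

Suppose that $2E=7(n-2)$. By \eqref{eq:identity}, \eqref{eq:faces}, and Lemma~\ref{lem:key},
\begin{equation}\label{eq:tight}
k(f)\le2\text{ for every face }f,\qquad\text{and}\qquad\sigma(K)=0\text{ for every cluster }K .
\end{equation}
A cluster with $\sigma(K)=0$ is called a \emph{tile}. Tiles exist, so a contradiction cannot come from a single cluster; it must come from the way in which tiles are glued. We first show that every tile has the structure of Figure~\ref{fig:tile}. A count then shows that the uncrossed edges are too few to avoid a vertex of degree $1$, and at such a vertex two tiles are mirror images of each other and repeat an edge.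

\subsection*{The structure of a tile}

By Lemma~\ref{lem:key}, a tile is a cycle with $L=5$, $\varepsilon=1$, $t=r=4$. Index it so that $B_1,\dots,B_4$ are the monogons, and put $v_i=b_{i-1}=a_{i+1}$ for $i=1,\dots,4$, $z=a_1$, and $y=b_4$. Then
\[
e_1=zv_2,\qquad e_2=v_1v_3,\qquad e_3=v_2v_4,\qquad e_4=v_3y,\qquad e_5=v_4v_1 .
\]
The six bends that are not monogons are the \emph{sides} of the tile. With their ends, they are
\[
S_1\colon v_1v_2,\qquad S_2\colon v_2v_3,\qquad S_3\colon v_3v_4,\qquad S_4\colon v_4y,\qquad B_5\colon yz,\qquad S_5\colon zv_1 .
\]
By \eqref{eq:rs}, $r_s\le3$, so $r=4$ forces $r_s=3$ and $B_5$ capped. By \eqref{eq:tradeoff} for $i=1,\dots,4$, no two consecutive members of the sequence $S_5,S_1,S_2,S_3,S_4$ are both capped. Three of the five are capped, so these are $S_5,S_2,S_4$. We call $S_2,S_4,B_5,S_5$ the \emph{capped sides} and $S_1,S_3$ the \emph{free sides}.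

The vertices $v_1,v_2,v_3,v_4,y,z$ are distinct. Of the fifteen pairs, five are the end pairs of the short bends $S_i$, one is the end pair of the capped bend $B_5$, and five are the end pairs of the edges $e_i$. The remaining pairs $zv_3$, $zv_4$, $yv_2$, $yv_1$ consist of ends of crossing edges, namely of $e_1$ and $e_2$, $e_1$ and $e_5$, $e_4$ and $e_3$, $e_4$ and $e_5$. We record the consequences.
\begin{itemize}
\item[(A)] The six sides of a tile have distinct end pairs, and the two free sides have no common end.
\item[(B)] Each $v_i$ is an end of exactly one capped side and exactly one free side; each of $y,z$ is an end of two capped sides.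
\item[(C)] For $i=1,\dots,4$, let $w$ and $p$ be the other ends of the free side and of the capped side at $v_i$. Then $e_i=wp$. Indeed, $\{w,p\}$ is $\{v_2,z\}$, $\{v_1,v_3\}$, $\{v_4,v_2\}$, $\{v_3,y\}$ for $i=1,2,3,4$.
\end{itemize}

\subsection*{A leaf among the uncrossed edges}

Let $h$ be the number of tiles and $U$ the number of uncrossed edges. An edge side lies in a face with $1\le k\le2$, and $k=1$ is possible only for a bend. So $k=2$, and the other portion is a capped bend, that is, a capped side of a tile. Conversely, every capped side shares its face with exactly one edge side. This is a bijection between edge sides and capped sides, and paired portions have the same ends. Hence $2U=4h$ and $E=5h+2h=7h$, and $2E=7(n-2)$ gives $n=2h+2=U+2$.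

Let $H$ be the graph formed by all vertices of $G$ and the uncrossed edges. The sum, over the components of $H$, of the number of vertices minus the number of edges is $n-U=2$. A summand is at most $1$, with equality only for a tree, so some component $W$ of $H$ is a tree. No vertex is isolated in $H$. Indeed, every vertex lies on an edge of $G$, and if this edge is crossed, the vertex belongs to a tile, so by (B) it is an end of a capped side and hence of its cap. Thus $W$ has at least two vertices, and it has a leaf $u$.

\subsection*{Two tiles at a leaf}

Let $up$ be the unique uncrossed edge at $u$. The cap of a capped side ending at $u$ is an uncrossed edge at $u$, so it is $up$. By the bijection, exactly two capped sides end at $u$, counted over all tiles, one for each side of $up$, and both have ends $u,p$. By (A) they belong to different tiles $K\ne K'$. By (B), a tile that has $u$ as a vertex has a capped side ending at $u$. So $u$ is a vertex of $K$ and $K'$ and of no other tile, and in each of the two it is an end of exactly one capped side. By (B) again, $u$ plays the role of some $v_i$ in $K$ and of some $v_j$ in $K'$.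

Let $uw$ be the end pair of the free side $S$ of $K$ at $u$. By \eqref{eq:tight}, and because $S$ is neither a monogon nor capped, $S$ lies in a face with $k=2$ whose other portion is a bend $S'\ne S$ with ends $u,w$. The bend $S'$ lies in a face bounded by two bends, so it is neither a monogon nor capped; it is a free side of a tile that contains $u$. This tile is not $K$, whose other free side avoids $u$ by (A). So $S'$ is the free side of $K'$ at $u$. In both $K$ and $K'$, the free side at $u$ ends at $w$ and the capped side at $u$ ends at $p$. By (C), each of $K$ and $K'$ contains an edge joining $w$ and $p$. Different clusters have no common edge, so $G$ has two parallel edges, a contradiction.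

\begin{proof}[Proof of Theorem~\ref{thm:strict}]
For connected $G$, Theorem~\ref{thm:main} and the contradiction above give $2E<7(n-2)$, so $2E\le7n-15$. Lemma~\ref{lem:conn} covers disconnected graphs, and Lemma~\ref{lem:simple} gives $\bar e_2(n)\le3.5n-7.5$. For even $n$ the number $3.5n$ is an integer, so the bound improves to $3.5n-8$.
\end{proof}

\section{A construction from tiles}\label{sec:lower}

Section~\ref{sec:equality} indicates how to build a dense example: divide the sphere into tiles, glue capped sides to capped sides and free sides to free sides, and keep the number of leaves of $H$ small. We arrange tiles in rings, so that $H$ consists of cycles and only two paths.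

\subsection*{The tile}

In a convex hexagon $v_1v_2v_3v_4yz$ draw the straight chords $zv_2$, $v_1v_3$, $v_2v_4$, $v_3y$, $v_4v_1$, as in Figure~\ref{fig:tile}. Two chords cross exactly when their ends alternate along the hexagon. In the given cyclic list each chord crosses its predecessor and its successor and no other chord. No three chords cross pairwise, so no three are concurrent.

\subsection*{The ring}

Take a closed annulus with points $a_0,\dots,a_7$ on one boundary circle and $b_0,\dots,b_7$ on the other, in the same rotational direction, indices modulo $8$. The disjoint guide arcs $a_0b_0$, $a_1b_3$, $a_4b_4$, $a_5b_7$, which will not be edges, cut the annulus into four hexagonal disks. In each disk draw the five chords of the tile, transported by a homeomorphism, so that the guide arcs are the sides $v_1v_2$ and $v_3v_4$; see Figure~\ref{fig:ring}.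
\begin{center}
\begin{tabular}{ccl}
tile & $(v_2,v_3,v_4,y,z,v_1)$ & chords $zv_2,\ v_1v_3,\ v_2v_4,\ v_3y,\ v_4v_1$\\ \hline
$T_1$ & $(a_0,a_1,b_3,b_2,b_1,b_0)$ & $a_0b_1,\ a_1b_0,\ a_0b_3,\ a_1b_2,\ b_0b_3$\\
$T_2$ & $(b_3,b_4,a_4,a_3,a_2,a_1)$ & $a_2b_3,\ a_1b_4,\ a_4b_3,\ a_3b_4,\ a_1a_4$\\
$T_3$ & $(a_4,a_5,b_7,b_6,b_5,b_4)$ & $a_4b_5,\ a_5b_4,\ a_4b_7,\ a_5b_6,\ b_4b_7$\\
$T_4$ & $(b_7,b_0,a_0,a_7,a_6,a_5)$ & $a_6b_7,\ a_5b_0,\ a_0b_7,\ a_7b_0,\ a_5a_0$
\end{tabular}
\end{center}
Every chord joins indices of different parity. Four chords have both ends on one circle: $a_1a_4$, $a_5a_0$, $b_0b_3$, $b_4b_7$. For the other sixteen, let $A_i$ be the list of indices $j$, and $A'_j$ the list of indices $i$, for which $a_ib_j$ is a chord: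
\begin{center}
\begin{tabular}{c|cccccccc}
$i$ & $0$ & $1$ & $2$ & $3$ & $4$ & $5$ & $6$ & $7$\\ \hline
$A_i$ & $1,3,7$ & $0,2,4$ & $3$ & $4$ & $3,5,7$ & $0,4,6$ & $7$ & $0$\\
$A'_i$ & $1,5,7$ & $0$ & $1$ & $0,2,4$ & $1,3,5$ & $4$ & $5$ & $0,4,6$
\end{tabular}
\end{center}
No list has a repetition, so the twenty chords join distinct pairs.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\foreach \s in {0,4} {
\draw (\s+1,2)--(\s+1,0) (\s+2,2)--(\s+2,0) (\s+2,2)--(\s,0) (\s+1,2)--(\s+3,0);
\draw (\s,0) to[out=25,in=155] (\s+3,0);
\draw (\s+3,2)--(\s+3,0) (\s+4,2)--(\s+4,0) (\s+2,2)--(\s+4,0) (\s+5,2)--(\s+3,0);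
\draw (\s+2,2) to[out=-25,in=205] (\s+5,2);
\draw[dashed] (\s+1,2)--(\s,0) (\s+2,2)--(\s+3,0);}
\draw[dashed] (9,2)--(8,0);
\draw[very thick] (1,2)--(9,2) (0,0)--(8,0);
\foreach \x in {0,2,4,6,8} {\filldraw (\x+1,2) circle (0.07); \filldraw (\x,0) circle (0.07);}
\foreach \x in {1,3,5,7} {\filldraw[fill=white] (\x+1,2) circle (0.07); \filldraw[fill=white] (\x,0) circle (0.07);}
\foreach \x/\j in {0/0,1/1,2/2,3/3,4/4,5/5,6/6,7/7,8/0}
 {\node[above] at (\x+1,2.05) {$a_{\j}$}; \node[below] at (\x,-0.05) {$b_{\j}$};}
\end{tikzpicture}
\caption{A ring of four tiles, cut open along the dashed arc $a_0b_0$, which appears at both ends. Dashed arcs separate the tiles and are not edges. Thick edges are uncrossed, every thin edge has two crossings, and every edge joins an even index (black) to an odd index (white).}\label{fig:ring}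
\end{figure}

\subsection*{Stacking and closing}

Take rings $0,1,\dots,m$ with $m\ge1$. For $j=1,\dots,m$, glue the $b$-circle of ring $j-1$ to the $a$-circle of ring $j$ by $b_i=a_i$. This gives a circle $C_j$ with eight vertices, and we include its eight arcs as edges. The result is a long annulus with two free boundary circles. We close each by folding it along a reflection, which zips the circle up to an arc. This is the reverse of cutting a surface open along an arc, so each fold closes one hole and the resulting surface is a sphere.
\begin{itemize}
\item Fold the $a$-circle of ring $0$ by $a_i\sim a_{-i}$. It becomes a path $u_0u_1u_2u_3u_4$ with $u_0=a_0$, $u_1=a_1=a_7$, $u_2=a_2=a_6$, $u_3=a_3=a_5$, $u_4=a_4$.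
\item Fold the $b$-circle of ring $m$ by $b_i\sim b_{6-i}$. It becomes a path $w_0w_1w_2w_3w_4$ with $w_0=b_7$, $w_1=b_0=b_6$, $w_2=b_1=b_5$, $w_3=b_2=b_4$, $w_4=b_3$.
\end{itemize}
We include the eight path edges. All identifications preserve the parity of the index, and all edges join indices of different parity, so the resulting multigraph is bipartite. The six vertices of every tile remain distinct: no tile contains two of the identified points, since the $a$-indices of $T_1,\dots,T_4$ are $\{0,1\}$, $\{1,2,3,4\}$, $\{4,5\}$, $\{5,6,7,0\}$ and the $b$-indices are $\{0,1,2,3\}$, $\{3,4\}$, $\{4,5,6,7\}$, $\{7,0\}$. The interiors of the chords lie in the interiors of the hexagons, so cycle and path edges are uncrossed and every chord has two crossings. Removing a point off the drawing turns the sphere into the plane.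

\subsection*{Parallel edges}

We sort the edges by the circles or paths that contain their ends.
\begin{itemize}
\item \emph{Both ends on $C_j$.} Besides the cycle edges, ring $j-1$ contributes the index pairs $\{0,3\},\{4,7\}$ and ring $j$ contributes $\{1,4\},\{5,0\}$. These four pairs are distinct, and their indices differ by $\pm3$ modulo $8$, so none is a cycle edge.
\item \emph{Both ends on a folded path.} The chords $a_1a_4=u_1u_4$, $a_5a_0=u_3u_0$ and $b_0b_3=w_1w_4$, $b_4b_7=w_3w_0$ are distinct and are not path edges.
\item \emph{Between $C_j$ and $C_{j+1}$.} These are the sixteen distinct chords $a_ib_j$ of one ring.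
\item \emph{Between the $u$-path and $C_1$.} The fold merges $A_1$ with $A_7$, $A_2$ with $A_6$, and $A_3$ with $A_5$. The common entries are $0$, none, and $4$. So only $u_1b_0$ and $u_3b_4$ are doubled. Delete the chords $a_7b_0$ and $a_3b_4$ of ring $0$.
\item \emph{Between $C_m$ and the $w$-path.} The fold merges $A'_0$ with $A'_6$, $A'_1$ with $A'_5$, and $A'_2$ with $A'_4$. The common entries are $5$, none, and $1$. So only $a_5w_1$ and $a_1w_3$ are doubled. Delete the chords $a_5b_6$ and $a_1b_2$ of ring $m$.
\end{itemize}
The assumption $m\ge1$ ensures that no ring is folded on both boundary circles, so these cases are exhaustive.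

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
After the four deletions we have a bipartite graph without parallel edges, drawn with at most two crossings per edge. It has $n=8m+5+5$ vertices and $(8m+8)+20(m+1)-4=28m+24=3.5n-11$ edges. Any $n\ge18$ can be written as $n=8m+10+s$ with $m\ge1$ and $0\le s\le7$. Adding $s$ isolated vertices gives $\bar e_2(n)\ge3.5(n-s)-11\ge3.5n-35.5$.
\end{proof}

\begin{remark}
Before the deletions the multigraph has $28m+28=\frac72(n-2)$ edges, so parallel edges are the only obstruction to equality in Theorem~\ref{thm:main} for this drawing. They occur where Section~\ref{sec:equality} predicts. The uncrossed edges form $m$ cycles and two paths, with leaves $u_0,u_4,w_0,w_4$. At the leaf $u_0$ the uncrossed edge leads to $u_1$ and the guide arc to $b_0$, and the doubled pair is $u_1b_0$. In the same way $u_4$, $w_0$, $w_4$ give $u_3b_4$, $a_5w_1$, $a_1w_3$.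
\end{remark}

\begin{thebibliography}{1}

\bibitem{ICL}
\emph{Improving the Crossing Lemma by Finding More Crossings in Sparse Graphs},
\texttt{http://www.math.u-szeged.hu/\textasciitilde{}hajnal/seminars/kombszem/cikkek/sz\_xnumber.pdf}

\end{thebibliography}
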